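# Points of nilpotent groups that no piecewise linear geodesic reaches

## Two theorems on free nilpotent groups

For $k\ge 2$ and $s\ge 1$ let
$$T_{k,s}=\mathbb R\langle X_1,\dots,X_k\rangle/(\text{words of length}>s)$$
be the truncated free associative algebra, $\mathfrak g_{k,s}\subset T_{k,s}$ the Lie algebra generated by $X_1,\dots,X_k$ (the free $s$-step nilpotent Lie algebra), $G_{k,s}=\exp\mathfrak g_{k,s}$, $\Gamma_{k,s}=\langle \exp X_1,\dots,\exp X_k\rangle$, and $S=\{1,\exp(\pm X_i)\}$. Let $d$ be the Stoll metric on $G_{k,s}$ attached to $S$; its definition is recalled below.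

**Theorem 1.** Let $k\ge 2$, $s\ge 4$. For every $R>0$ there is a point $g$ with $d(1,g)=R$ such that the geodesic from $1$ to $g$ is unique up to reparametrization and is not linear on any subinterval. So $g$ is joined to $1$ by no piecewise linear geodesic.

**Theorem 2.** Let $k\ge 3$, $s\ge 3$. For every $R>0$ there is a point $g$ with $d(1,g)=R$ which cannot be joined to $1$ by any piecewise linear horizontal geodesic with finitely many pieces.

These theorems answer a question from the paper "Nilpotent Groups, Asymptotic Cones And Subfinsler Geometry". Let $\Gamma$ be a finitely generated torsion-free nilpotent group with a finite symmetric generating set $S\ni 1$. M. Stoll proved that if $\Gamma$ is $2$-step, then every point of every sphere of his metric is joined to the identity by a geodesic consisting of boundedly many linear pieces, with a bound depending neither on the point nor on the radius (his proof gives $|S|^2$). In the $2$-step case the pieces can even be taken in the directions of the generators, and Stoll gave a $3$-step example where this stronger property fails. The question is whether the weaker property, with pieces in arbitrary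 directions, holds in every step. Precisely, **Stoll's property** for $(\Gamma,S)$ says: there is a constant $N=N(S)$ such that for every $R>0$, every point of the $R$-sphere about the identity is joined to the identity by a $d$-geodesic that is a piecewise linear horizontal path with at most $N$ pieces.

Each theorem says no, and more than no: it is not that the number of pieces grows with the point, but that for some points no finite number suffices. Here is what else will be proved.

**Corollary 3.** Stoll's property holds for all $(\Gamma,S)$ of step $\le s$ if and only if $s\le 2$. It fails for some group of each step $s\ge 3$.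

**Corollary 4.** Let $(k,s)$ be as in Theorem 1 or 2. For all $N$ and $R$, the set of points of the $R$-sphere not reached by a geodesic with at most $N$ linear pieces is nonempty and relatively open. For every $N$ there is $\gamma\in\Gamma_{k,s}$ that cannot be joined to $1$ by a geodesic with at most $N$ linear pieces.

**Proposition 5.** For every $(\Gamma,S)$ and $\varepsilon>0$ there is $N(S,\varepsilon)$ such that every $g\in G$ is joined to $1$ by a piecewise linear horizontal path with at most $N(S,\varepsilon)$ pieces and length $\le(1+\varepsilon)\,d(1,g)$.

## The Stoll metric, unpacked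

**Definition (Malcev closure).** The Malcev closure of $\Gamma$ is the simply connected nilpotent Lie group $G$ in which $\Gamma$ sits as a cocompact discrete subgroup. For $\Gamma=\mathbb Z^k$ it is $\mathbb R^k$. Write $\mathfrak g$ for the Lie algebra of $G$; the exponential map $\mathfrak g\to G$ is a diffeomorphism, with inverse $\log$.

**Definition (norm and horizontal paths).** Let $V=\operatorname{span}\{\log\sigma:\sigma\in S\}$; it generates $\mathfrak g$ as a Lie algebra. Put
$$\|X\|=\inf\Big\{\sum_{\sigma\in S}|t_\sigma| : X=\sum_{\sigma\in S}t_\sigma\log\sigma\Big\},\qquad X\in V .$$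
The unit ball is the convex hull of $\log S$. A horizontal path is an absolutely continuous path $\gamma$ in $G$ with $u(t)=\gamma(t)^{-1}\dot\gamma(t)\in V$ almost everywhere; $u$ is its control, and its length is $\int\|u(t)\|\,dt$. The Stoll metric $d(x,y)$ is the infimum of the lengths of horizontal paths from $x$ to $y$, and a geodesic is a horizontal path realizing it. The metric is left-invariant.

Example: $\Gamma=\mathbb Z$, $S=\{0,\pm1,\pm3\}$. Then $V=\mathbb R$, the unit ball is $[-3,3]$, and $\|X\|=|X|/3$. The generators $\pm 1$ are invisible to $d$.

**Definition (piecewise linear).** A piecewise linear horizontal path is a concatenation of finitely many pieces $t\mapsto g\exp(tX)$, $t\in[0,1]$, with $X\in V$ arbitrary. In terms of the control: $u$ is constant on each piece.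

We use one textbook fact, Chow's theorem: since $V$ generates $\mathfrak g$, the distance $d$ is finite and induces the usual topology of $G$.

In $G_{k,s}$ we have $\log S=\{0,\pm X_1,\dots,\pm X_k\}$, so
$$V=\operatorname{span}(X_1,\dots,X_k),\qquad \Big\|\sum u_iX_i\Big\|=\sum|u_i| .$$
Computations in $G_{k,s}$ are computations with noncommutative polynomials. For instance, in $G_{2,2}$,
$$\exp(X_1)\exp(X_2)=1+X_1+X_2+\tfrac12X_1^2+X_1X_2+\tfrac12X_2^2 .$$

For this to be an instance of the question, $G_{k,s}$ must be the Malcev closure of $\Gamma_{k,s}$, which must be torsion-free of step $s$. We check this.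

*Discrete.* Take a product of elements $\exp(\pm X_i)$ and a word of length $n\le s$. The word arises by cutting it into consecutive blocks, each block being a power of the letter of the factor it comes from; a block of length $n_j$ contributes $\pm1/n_j!$. So the coefficient of the word is a sum of terms $\pm1/\prod n_j!$ with $\sum n_j=n$. Since $n!/\prod n_j!$ is an integer, the coefficient lies in $\frac1{n!}\mathbb Z$. Hence $\Gamma_{k,s}$ is discrete.

*Cocompact.* A closed connected subgroup of $G_{k,s}$ has the form $\exp\mathfrak h$ with $\mathfrak h$ a subalgebra. If it contains all $\exp X_i$, then $X_i\in\mathfrak h$ for all $i$, so $\mathfrak h=\mathfrak g_{k,s}$. A discrete subgroup contained in no proper closed connected subgroup is cocompact (Raghunathan, *Discrete Subgroups of Lie Groups*, Thm 2.1).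

*Torsion-free, step $s$.* $G_{k,s}$ has no torsion, since $\exp(Y)^n=\exp(nY)$. If $a=1+A+\cdots$ and $b=1+B+\cdots$ have lowest-degree parts $A,B$ of degrees $p,q$, then $aba^{-1}b^{-1}=1+[A,B]+(\text{degree}>p+q)$. So $(s+1)$-fold commutators are trivial, while the $s$-fold commutator built from $\exp X_2$ followed by $s-1$ copies of $\exp X_1$ is $1+[\dots[[X_2,X_1],X_1],\dots,X_1]$, which contains the word $X_2X_1^{s-1}$ with coefficient $1$. Thus the step is exactly $s$.

Finally, for $r>0$ let $\delta_r$ be the automorphism of $G_{k,s}$ induced by $X_i\mapsto rX_i$. It multiplies lengths and $d$ by $r$ and maps linear pieces to linear pieces. So a statement about one radius gives the statement for all radii.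

## What an endpoint knows: iterated integrals and monotone paths

We need to see which features of a path can be read off its endpoint. Let $\gamma$ be a horizontal path in $G_{k,s}$ on $[0,R]$ with $\gamma(0)=1$ and control $u=\sum u_iX_i$. Put $c(t)=\int_0^tu\in\mathbb R^k$.

**Lemma 1.** The endpoint $\gamma(R)$ determines $c(R)$ and all integrals $\int_0^Rp(c)\,dc_j$ with $p$ a polynomial of degree $\le s-1$.

**Proof.** The equation $\dot\gamma=\gamma u$ in $T_{k,s}$ reads $\gamma(t)=1+\int_0^t\gamma u$. Iterating it $s$ times gives an expansion in words, in which the coefficient of $X_{i_1}\cdots X_{i_r}$ ($r\le s$) in $\gamma(t)$ is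
$$I_{i_1\dots i_r}(t)=\int_{0<t_1<\dots<t_r<t}u_{i_1}(t_1)\cdots u_{i_r}(t_r)\,dt_1\cdots dt_r. \tag{1}$$
The last letter belongs to the latest time, so $I_{wj}(t)=\int_0^tI_w\,dc_j$ for a word $w$ and a letter $j$. All numbers (1) at $t=R$ are determined by $\gamma(R)$, since words of length $\le s$ form a basis of $T_{k,s}$. In particular $c_i(R)=I_i(R)$ is determined.

Now cut the cube $[0,t]^r$ according to the order of the coordinates:
$$c_{i_1}(t)\cdots c_{i_r}(t)=\sum_\sigma I_{i_{\sigma(1)}\dots i_{\sigma(r)}}(t),$$
the sum being over permutations. Integrating against $dc_j$,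
$$\int_0^Rc_{i_1}\cdots c_{i_r}\,dc_j=\sum_\sigma I_{i_{\sigma(1)}\dots i_{\sigma(r)}\,j}(R).$$
The words on the right have length $r+1$, so this is determined by $\gamma(R)$ as soon as $r+1\le s$. Linearity gives all polynomials of degree $\le s-1$. $\square$

**Lemma 2.** Suppose some horizontal path from $1$ to $g$ has $u_i\ge0$ a.e. for all $i$. Then it is a geodesic and $d(1,g)=\sum_ic_i(R)$. Moreover every geodesic from $1$ to $g$ has $u_i\ge0$ a.e. for all $i$.

**Proof.** By Lemma 1 the final value of $c$ is the same for all paths from $1$ to $g$. Any such path has length $\int\sum|u_i|\ge\int\sum u_i=\sum c_i$, with equality if and only if all $u_i\ge0$ a.e. The given path attains equality, so $\sum c_i$ is the distance, and every geodesic attains equality. $\square$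

We call a path with all $u_i\ge0$ monotone. For $g$ as in Lemma 2, the geodesics to $g$ are exactly the monotone paths to $g$: the length constraint has become a pointwise convex constraint on $u$.

**Arclength.** Let $\gamma$ be a geodesic to such a $g$ and $\ell(t)=\int_0^t\sum u_i=\sum_ic_i(t)$. Since $c_i$ is nondecreasing, $|c_i(t')-c_i(t)|\le|\ell(t')-\ell(t)|$. So $c=\bar c\circ\ell$ with $\bar c$ Lipschitz, each $\bar c_i$ nondecreasing, and $\sum\bar c_i(t)=t$. Then $c_j'=(\bar c_j'\circ\ell)\,\ell'$ a.e. Substituting $\ell$ in the integrals (1), one letter at a time, shows that $\gamma=\bar\gamma\circ\ell$, where $\bar\gamma$ has control $\bar c'$. So, after arclength parametrization,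
$$u(t)\in\Delta=\Big\{u_i\ge0,\ \sum u_i=1\Big\}\ \text{ a.e.},\qquad \sum_ic_i(t)=t. \tag{2}$$
A piecewise linear geodesic becomes one with $u$ piecewise constant (a piece with control $X$ gets $X/\|X\|$; pieces of zero length are dropped). Integrals $\int p(c)\,dc_j$ do not depend on the parametrization. And if $c_i(R)=0$, then $u_i=0$ a.e., because $u_i\ge0$.

## Steps one and two by hand

In step $1$, $G=\mathbb R^m$, $V=G$, and $d$ is the distance of a norm. A straight segment is a geodesic: one piece.

In $G_{2,2}$, consider a point $g$ reached by a monotone path with $c(R)=(a,b)$. By (1) the coordinates of $g$ are $a$, $b$, $I_{11}=a^2/2$, $I_{22}=b^2/2$, $I_{12}=\int c_1\,dc_2=:A$ and $I_{21}=ab-A$. So $g$ amounts to the triple $(a,b,A)$, and monotonicity gives $0\le A\le ab$. If $b=0$, the path is a segment. If $b>0$, go right by $p=A/b\in[0,a]$, up by $b$, and right by $a-p$. This is monotone, ends at $(a,b)$, and has $\int c_1\,dc_2=pb=A$. So it is a geodesic to $g$ with at most three pieces, all in generator directions.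

The reason for this success is that a single area had to be matched. In step $s$ one must match all integrals in Lemma 1, still finitely many. A broken path with many pieces has many parameters, so a positive answer in every step looks plausible. We first see how far this goes.

## Averaging the control: every step, up to a factor $1+\varepsilon$

The natural attempt is to replace the control of a geodesic by its averages over $n$ equal intervals. This gives a broken path that is no longer than the geodesic and ends close to the target; then one repairs the error. Carried out with care, this proves Proposition 5.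

**Step 1 (continuity of the endpoint).** This step makes compactness available. Work in $G_{k,s}$. For controls $u$ on $[0,1]$ with values in a fixed ball of $V$, let $E(u)$ be the endpoint of the path from $1$ with control $u$. We claim that $E$ is weak-$*$ continuous. Let $u_n\rightharpoonup u$ weak-$*$ in $L^\infty$. We show by induction on the length of the word that the iterated integrals $I^n_w$ of $u_n$ converge uniformly on $[0,1]$ to those of $u$. The empty word is clear ($I=1$). If $I^n_w\to I_w$ uniformly, write
$$I^n_{wj}(t)-I_{wj}(t)=\int_0^t(I^n_w-I_w)\,u_{n,j}+\int_0^tI_w\,(u_{n,j}-u_j).$$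
The first term tends to $0$ uniformly, as the controls are bounded. The second tends to $0$ for each $t$ by weak-$*$ convergence; as functions of $t$ these are uniformly Lipschitz, so the convergence is uniform. This proves the claim.

**Step 2 (reduction to free groups).** Only free groups have the dilations $\delta_r$ that we want. Let $(\Gamma,S)$ be given, with $G$ of step $s$. If $S=\{1\}$, there is nothing to prove. Otherwise let $\tilde G$ be the free $s$-step group on letters $X_\sigma$, $\sigma\in S\setminus\{1\}$, with the $\ell^1$ norm on $\tilde V=\operatorname{span}(X_\sigma)$ and its metric, again written $d$. (There are at least two letters, because $\sigma\ne\sigma^{-1}$ for $\sigma\neq 1$.) Since $\mathfrak g$ is nilpotent of step $s$, there is a homomorphism $\pi:\tilde G\to G$ with $X_\sigma\mapsto\log\sigma$ on Lie algebras. It maps horizontal paths to horizontal paths, does not increase length because $\|\sum t_\sigma\log\sigma\|\le\sum|t_\sigma|$, and sends linear pieces to linear pieces. In particular $\pi$ is $1$-Lipschitz.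

*Lifting controls.* We need a Borel choice, for $w\in V$, of coefficients with $w=\sum t_\sigma\log\sigma$ and $\sum|t_\sigma|=\|w\|$. By compactness the infimum defining $\|w\|$ is attained. Since $\log\sigma^{-1}=-\log\sigma$, we may trade negative coefficients for positive ones and take $t_\sigma\ge0$. Among the optimal nonnegative representations take one of minimal support. Its vectors $\log\sigma$ are linearly independent. Indeed, suppose $\sum a_\sigma\log\sigma=0$ nontrivially over the support. Then $t+\tau a$ is a nonnegative representation for small $|\tau|$, so optimality forces $\sum a_\sigma=0$, and moving $\tau$ until a coefficient vanishes gives an optimal representation of smaller support. Now for each linearly independent subset $B$ of $\log(S\setminus\{1\})$, let $K_B$ be the closed set of those $w$ that are nonnegative combinations of $B$ with coefficients summing to $\|w\|$. The finitely many sets $K_B$ cover $V$, and on each the coefficients are linear in $w$. Using the first $K_B$ that contains $w$, in a fixed enumeration, gives a Borel choice.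

*Lifting the point.* Let $g\in G$ and $L=d(1,g)$. For each $n$ take a horizontal path from $1$ to $g$ of length at most $L+\frac1n$, parametrized on $[0,1]$ with constant speed, and lift its control to a control $\tilde u_n$ with $\|\tilde u_n\|\le L+\frac1n$. A subsequence converges weak-$*$ to some $\tilde u$ with $\|\tilde u\|\le L$ a.e. Put $\tilde g=E(\tilde u)$. By Step 1, $\tilde g=\lim E(\tilde u_n)$, so $\pi(\tilde g)=g$. Clearly $d(1,\tilde g)\le L$, and $d(1,\tilde g)\ge L$ because $\pi$ is $1$-Lipschitz. So $\tilde u$ gives a geodesic to $\tilde g$, and $d(1,\tilde g)=d(1,g)$. (The projection of this path is a geodesic from $1$ to $g$, so geodesics exist in $G$. The same limit with $\tilde u_n$ chosen directly in $\tilde G$ shows that they exist there.)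

A piecewise linear path to $\tilde g$ of length $\le(1+\varepsilon)d(1,\tilde g)$ projects to one to $g$ of length $\le(1+\varepsilon)d(1,g)$ with no more pieces. So it suffices to treat $\tilde G$; and by dilation, as $\tilde g=1$ is trivial, it suffices to treat $d(1,\tilde g)=1$.

**Step 3 (averaging is uniformly good).** For $\|u\|\le1$ a.e. on $[0,1]$ let $A_nu$ be obtained by averaging $u$ over $n$ equal intervals. By convexity $\|A_nu\|\le1$. We show
$$\sup_ud\big(E(u),E(A_nu)\big)\to0\qquad(n\to\infty). \tag{3}$$
Otherwise there are $\eta>0$, infinitely many $n$ and controls $u^{(n)}$ with distance $\ge\eta$; pass to a subsequence with $u^{(n)}\rightharpoonup u$. For continuous $\varphi$ we have $\int\varphi\,A_nu^{(n)}=\int(A_n\varphi)\,u^{(n)}$, and $A_n\varphi\to\varphi$ uniformly, so $\int\varphi\,A_nu^{(n)}\to\int\varphi u$. Continuous functions are dense in $L^1$ and the controls are bounded, so $A_nu^{(n)}\rightharpoonup u$ as well. By Step 1 both endpoints converge to $E(u)$, hence their distance tends to $0$, a contradiction.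

**Step 4 (repairing the endpoint).** By Folland–Stein, *Hardy Spaces on Homogeneous Groups*, Lemma 1.40, there are $N_0,C$ such that every $h\in\tilde G$ is a product of at most $N_0$ elements $\exp Y_j$ with $Y_j\in\tilde V$ and $\|Y_j\|\le C\,d(1,h)$. Choose $n$ with the supremum in (3) at most $\varepsilon/(CN_0)$. Let $u$ be the arclength control of a geodesic to $\tilde g$, so $E(u)=\tilde g$. Follow $A_nu$: this is $n$ pieces of total length $\le1$. Then follow the at most $N_0$ pieces for $h=E(A_nu)^{-1}\tilde g$. Since $d(1,h)=d(E(A_nu),E(u))\le\varepsilon/(CN_0)$, each has length at most $\varepsilon/N_0$, together at most $\varepsilon$. So $N=n+N_0$ works, and Proposition 5 is proved. $\square$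

The attempt stops short of Stoll's property at Step 4: the repair costs length. To keep the length exactly, one would have to repair the endpoint without leaving the minimal-length paths; for the points of Lemma 2, this means using only controls with values in $\Delta$. The next section shows that this can be impossible, because the endpoint can carry a quantity which is nonnegative on all monotone paths and vanishes on only one of them.

## A square that the endpoint sees: Theorem 1

By Lemma 1 the endpoint knows certain integrals. If one of them is $\int(\text{something})^2\,dt$ and it vanishes, then the endpoint knows the whole path. We want this for a curved path.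

**Step 1 (the path).** On $[0,R]$ let
$$u_1=\tfrac12\Big(1+\frac tR\Big),\qquad u_2=\tfrac12\Big(1-\frac tR\Big),\qquad u_i=0\ (i\ge3).$$
Then $u_i\ge0$ and $\sum u_i=1$. By Lemma 2 this is a geodesic to its endpoint $g$, and $d(1,g)=R$. For $x=c_1-c_2$ we have $x'=t/R$, so $x=t^2/(2R)$.

**Step 2 (a quantity that vanishes only on this path).** Take any geodesic from $1$ to $g$ in arclength parametrization, as in (2). Since $c_i(R)=0$ for $i\ge3$, we have $u_i=0$ for $i\ge3$, and $c_1+c_2=t$. With $x=c_1-c_2$ put
$$Q=\int_0^R\Big(x-\frac{t^2}{2R}\Big)^2dt=\int_0^Rx^2\,dt-\frac1R\int_0^Rx\,t^2\,dt+\frac{R^3}{20}. \tag{4}$$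
Here the constant is $\int_0^Rt^4/(4R^2)\,dt=R^3/20$.

**Step 3 ($Q$ depends only on $g$).** Substitute $t=c_1+c_2$, $x=c_1-c_2$, $dt=dc_1+dc_2$ in the first two integrals of (4). They become combinations of integrals $\int p(c)\,dc_j$ with $\deg p\le2$ and $\deg p\le3$ respectively. As $3\le s-1$, Lemma 1 says that they depend only on $g$. So $Q$ has the same value as for the path of Step 1, namely $0$.

**Step 4 (conclusion).** Since $Q=0$ and $x$ is continuous, $x(t)=t^2/(2R)$ for all $t$. Together with $c_1+c_2=t$ this recovers the control of Step 1. So the geodesic from $1$ to $g$ is unique up to reparametrization. Its control is not constant on any interval, so no subinterval is linear. This proves Theorem 1. $\blacksquare$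

Compare with averaging: a monotone broken path of length $R$ using only the first two letters, say $A_nu$, has $Q>0$, since its $x$ is piecewise affine. No change of control within $\Delta$ that keeps it broken and keeps $u_i=0$ for $i\ge 3$ brings $Q$ to $0$.

Why did this need step $4$? The integrand $(x-f(t))^2$ contains $-2xf(t)$. If $f$ is a polynomial that is not affine, this term has degree at least $3$ in $c$, while in step $3$ Lemma 1 offers only degree $\le2$. If $f$ is affine, the square pins down a straight line, which is useless. In step $3$ the endpoint does not see a square that singles out a curved graph in this way, and we need another kind of rigidity.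

## Step three: a quadratic functional whose minimizers cannot be straight at time zero

We weaken the requirement. Rather than a functional with one explicit minimizer, we look for a functional $J$ on monotone paths that

1. is a combination of integrals $\int p(c)\,dc_j$ with $\deg p\le2$, hence is determined by the endpoint in step $3$;
2. has a minimizer;
3. has no minimizer that is straight just after a certain fixed time.

If $g$ is the endpoint of a minimizer, then every geodesic to $g$ is a minimizer, so none is piecewise linear.

With three letters, (2) leaves a planar curve $x$ besides the time $t$, and this permits the term $t\,x\wedge x'$, whose coefficient $t\,x$ has degree $2$. (With two letters $x$ is scalar, and the analogous $\int t\,x\,dx=\big[\frac12tx^2\big]-\frac12\int x^2\,dt$ is nothing new.) The functional is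
$$J(x)=\int_{-1}^1\big(|x|^2-\lambda\,t\,x\wedge x'\big)\,dt,\qquad \lambda=\tfrac1{100},\qquad x\wedge y=x_1y_2-x_2y_1. \tag{5}$$
The first term pulls $x$ to $0$. The second rewards turning counterclockwise when $t>0$, with a reward proportional to $t$. A loop of duration $\delta$ and size comparable to $\delta$ near time $t$ costs about $\delta^3$ and earns about $\lambda t\delta^2$, so loops with $\delta$ well below $\lambda t$ pay off. Such loops exist arbitrarily close to $t=0$, at smaller and smaller scales. Thus a minimizer should not be straight on $[0,\varepsilon]$, provided that it moves slowly enough there for a loop to be added without violating the speed constraint. The slowness has to be proved: this is Step 2 below, and there the smallness of $\lambda$ is used.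

By dilation it suffices to prove Theorem 2 for $R=2$. Let $v_1,v_2,v_3\in\mathbb R^2$ be unit vectors with $v_1+v_2+v_3=0$, and let $P=\operatorname{conv}(v_1,v_2,v_3)$, an equilateral triangle. It lies in the closed unit disc and contains the closed disc of radius $\frac12$ about $0$. Let
$$\mathcal X=\{x:[-1,1]\to\mathbb R^2\ \text{Lipschitz},\ x'\in P\ \text{a.e.}\}.$$
Both ends $x(\pm1)$ are free. Elements of $\mathcal X$ are $1$-Lipschitz.

**Step 1 ($J$ has a minimizer on $\mathcal X$).** Since $|x\wedge x'|\le|x|$ and $|t|\le1$,
$$J(x)\ge\int_{-1}^1\big(|x|^2-\lambda|x|\big)\,dt .$$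
The integrand is at least $-\lambda^2/4$, so $J$ is bounded below. Also $|x(t)|\ge|x(-1)|-2$, so $J(x)\to\infty$ as $|x(-1)|\to\infty$. Hence along a minimizing sequence $x_n(-1)$ is bounded, and the $x_n$ are bounded and $1$-Lipschitz. By Arzelà–Ascoli and weak-$*$ compactness, pass to a subsequence with $x_n\to x$ uniformly and $x_n'\rightharpoonup x'$ weak-$*$ in $L^\infty$ (the weak limit is $x'$, as one sees by integrating over intervals). The difference quotients of $x_n$ lie in the closed convex set $P$, hence so do those of $x$, so $x'\in P$ a.e. and $x\in\mathcal X$. Clearly $\int|x_n|^2\to\int|x|^2$. Finally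
$$\int t\,x_n\wedge x_n'\,dt-\int t\,x\wedge x'\,dt=\int t\,(x_n-x)\wedge x_n'\,dt+\int t\,x\wedge(x_n'-x')\,dt\to0,$$
the first term by uniform convergence, the second by weak-$*$ convergence. So $J(x)=\lim J(x_n)$ is the minimum.

**Step 2 (every minimizer satisfies $x(0)=0$ and $|x(t)|\le0.12\,t$ for $0<t\le1$).** This is the slowness estimate. We look at the times when $x$ is outside the cone $|x|\le2\lambda|t|$ and compare $x$ there with a path that goes straight to $0$ and rests.

*Cost outside the cone.* Let $x$ be a minimizer and $A=\{t\in[-1,1]:|x(t)|>2\lambda|t|\}$, a relatively open set. On $A$ we have $\lambda|t|<\frac12|x|$, so almost everywhere on $A$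
$$|x|^2-\lambda t\,x\wedge x'\ \ge\ |x|^2-\lambda|t||x|\ \ge\ \tfrac12|x|^2\ >\ 2\lambda^2t^2. \tag{6}$$

*The competitor.* Let $I$ be a component of $A$ with endpoints $a<b$. If $a\notin I$, then $|x(a)|=2\lambda|a|$ by continuity; and $a\in I$ only if $a=-1$. Similarly at $b$: if $b\notin I$, then $|x(b)|=2\lambda|b|$, and $b\in I$ only if $b=1$. Put $\sigma_a=4\lambda|a|$ if $a\notin I$ and $\sigma_a=0$ if $a\in I$; define $\sigma_b$ likewise. This is the time needed to travel between $x(a)$ and $0$ at speed $\frac12$.

Suppose $\sigma_a+\sigma_b\le b-a$. Define $y=x$ off $I$, and on $I$ as follows.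

- If $a\notin I$, move radially from $x(a)$ to $0$ at speed $\frac12$ on $[a,a+\sigma_a]$.
- Then stay at $0$.
- If $b\notin I$, move radially from $0$ to $x(b)$ at speed $\frac12$ on $[b-\sigma_b,b]$.

If $a\in I$, then $a=-1$ and $y$ simply starts at $0$, which is allowed as the end is free; similarly at $b$. The velocities used lie in the disc of radius $\frac12$, hence in $P$, and $y$ agrees with $x$ at those endpoints of $I$ not in $I$. So $y\in\mathcal X$.

*Comparison.* On $I$ we have $y\wedge y'=0$. A radial move between radius $\rho$ and $0$ at constant speed in time $\sigma$ has $\int|y|^2=\frac13\rho^2\sigma$. Therefore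
$$\int_I\big(|y|^2-\lambda t\,y\wedge y'\big)\,dt\le\tfrac13\big((2\lambda a)^2\,4\lambda|a|+(2\lambda b)^2\,4\lambda|b|\big)=\tfrac{16}3\lambda^3\big(|a|^3+|b|^3\big).$$
By (6) the cost of $x$ on $I$ is strictly greater than $\int_a^b2\lambda^2t^2\,dt=\frac23\lambda^2(b^3-a^3)$. Since $x$ is a minimizer and $y=x$ off $I$, the cost of $x$ on $I$ is at most that of $y$, so
$$b^3-a^3<8\lambda\,\big(|a|^3+|b|^3\big)\qquad\text{whenever }\sigma_a+\sigma_b\le b-a. \tag{7}$$

*Case $a\le0\le b$.* Then $\sigma_a+\sigma_b\le4\lambda(|a|+|b|)=0.04\,(b-a)\le b-a$, so (7) applies. But here $b^3-a^3=|a|^3+|b|^3>0$, so (7) says $1<8\lambda=0.08$, a contradiction. Hence no component has $a\le0\le b$. In particular $0\notin A$, that is, $x(0)=0$.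

*Case $0<a<b$.* Here $a\notin I$, as $a\ne-1$. Either $b-a<\sigma_a+\sigma_b\le4\lambda(a+b)$, and then $b/a<1.04/0.96<1.1$. Or (7) holds, and then $(b/a)^3<1.08/0.92<1.2<1.1^3$. In both cases $b<1.1\,a$. Since $x$ is $1$-Lipschitz and $|x(a)|=2\lambda a=0.02\,a$, for $t\in I$
$$|x(t)|\le|x(a)|+(t-a)\le0.02\,a+0.1\,a\le0.12\,t .$$

Now let $t\in(0,1]$. If $t\in A$, its component has $b\ge t>0$, so by the first case $a>0$, and the second case gives $|x(t)|\le0.12\,t$. If $t\notin A$, then $|x(t)|\le0.02\,t$. This proves Step 2.

**Step 3 (no minimizer is affine on an interval $[0,\varepsilon]$, $\varepsilon>0$).** Here we add the loop. Suppose a minimizer $x$ is affine on $[0,\varepsilon]$, $0<\varepsilon\le1$. By Step 2, $x(t)=vt$ there, with $|v|\le0.12$. Fix $0<s_0<\varepsilon$ and $\delta>0$ with $s_0+\delta\le\varepsilon$ and $\delta<\pi\lambda s_0$. Put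
$$\theta(\tau)=(\cos2\pi\tau-1,\ \sin2\pi\tau),\qquad \eta(t)=\beta\delta\,\theta\Big(\frac{t-s_0}\delta\Big)\ \text{ on }[s_0,s_0+\delta],\qquad\beta=\tfrac1{20},$$
and $\eta=0$ elsewhere. As $\theta(0)=\theta(1)=0$, $\eta$ is Lipschitz, and $|\eta'|\le2\pi\beta<0.32$. On $[s_0,s_0+\delta]$ we get $|v\pm\eta'|<0.44<\frac12$, so $x\pm\eta\in\mathcal X$.

We compute
$$\theta\wedge\theta'=2\pi\big[(\cos2\pi\tau-1)\cos2\pi\tau+\sin^22\pi\tau\big]=2\pi(1-\cos2\pi\tau)\ge0,\qquad|\theta|^2=2-2\cos2\pi\tau,$$
so $\int_0^1\theta\wedge\theta'=2\pi$ and $\int_0^1|\theta|^2=2$. Since $\eta\wedge\eta'=\beta^2\delta\,\theta\wedge\theta'\ge0$ and $t\ge s_0$ on the support of $\eta$,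
$$\int|\eta|^2\,dt=2\beta^2\delta^3,\qquad\int t\,\eta\wedge\eta'\,dt\ge s_0\cdot2\pi\beta^2\delta^2 .$$
Now $J$ is a quadratic form in $x$, so the parallelogram identity gives
$$J(x+\eta)+J(x-\eta)-2J(x)=2J(\eta)\le2\beta^2\delta^2\,(2\delta-2\pi\lambda s_0)<0 .$$
Hence one of $x\pm\eta$ has smaller $J$ than $x$, a contradiction.

**Step 4 (the point $g$).** It remains to translate back to the group. Let $x^*$ be a minimizer and $x_0=x^*(-1)$. Since $v_1,v_2,v_3$ are affinely independent, barycentric coordinates give a unique measurable $u=(u_1,u_2,u_3)$ on $[0,2]$ with $u_i\ge0$, $\sum u_i=1$ and ${x^*}'(t)=\sum_iu_i(t+1)v_i$. Put $u_i=0$ for $i\ge4$, and let $g\in G_{k,s}$ be the endpoint of the path from $1$ with control $u$ on $[0,2]$. By Lemma 2, $d(1,g)=2$. With $c=\int u$ we have $x^*(t)=x_0+\sum_{i\le3}c_i(t+1)v_i$.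

Suppose some piecewise linear geodesic with finitely many pieces joins $1$ to $g$. Parametrize it by arclength on $[0,2]$ as in (2): its control $\tilde u$ is piecewise constant with values in $\Delta$, and $\tilde u_i=0$ for $i\ge4$. Let $\tilde c=\int\tilde u$ and
$$\tilde x(t)=x_0+\sum_{i\le3}\tilde c_i(t+1)v_i .$$
Its derivative lies in $P$, so $\tilde x\in\mathcal X$. By (2), $t=\tilde c_1+\tilde c_2+\tilde c_3-1$, with $\tilde c_i$ evaluated at $t+1$. Therefore
$$J(\tilde x)=\int\Big|x_0+\sum_i\tilde c_iv_i\Big|^2\sum_jd\tilde c_j-\lambda\int\Big(\sum_l\tilde c_l-1\Big)\Big(x_0+\sum_i\tilde c_iv_i\Big)\wedge\sum_jv_j\,d\tilde c_j, \tag{8}$$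
with all indices running over $1,2,3$ and the integrals over $[0,2]$. This is a combination of integrals $\int p(\tilde c)\,d\tilde c_j$ with $\deg p\le2\le s-1$, and the polynomials depend only on $x_0$. The same formula with $c$ in place of $\tilde c$ gives $J(x^*)$. Both paths end at $g$, so Lemma 1 gives $J(\tilde x)=J(x^*)$, and $\tilde x$ is a minimizer. But $\tilde u$ is piecewise constant with finitely many pieces, so $\tilde x$ is affine on some $[0,\varepsilon]$ with $\varepsilon>0$. This contradicts Step 3, and Theorem 2 is proved. $\blacksquare$

Note that the proof never describes the minimizer: its existence and its behavior just after $t=0$ are enough.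

## Sharpness in the step, open sets of bad points, and lattice points

**Proof of Corollary 3.** In step $1$ one segment suffices, and step $2$ is Stoll's theorem; so the property holds for all $(\Gamma,S)$ of step $\le s$ if $s\le2$. For each $s\ge3$, the group $\Gamma_{3,s}$ has step $s$ and violates the property by Theorem 2. $\square$

**Proof of Corollary 4.** *Nonempty.* This is Theorem 1 or Theorem 2, for every $R$.

*Relatively open.* We show that the complement in the sphere is closed. Let $g_n\to g$ on the $R$-sphere, where each $g_n$ has a geodesic with at most $N$ linear pieces. Writing pieces by arclength and padding with pieces of length zero,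
$$g_n=\exp(\tau_1^nY_1^n)\cdots\exp(\tau_N^nY_N^n),\qquad\|Y_j^n\|=1,\quad\tau_j^n\ge0,\quad\sum_j\tau_j^n=R .$$
By compactness a subsequence of the data converges, to $Y_j,\tau_j$ say. Then $g=\exp(\tau_1Y_1)\cdots\exp(\tau_NY_N)$ with $\sum\tau_j=R=d(1,g)$, so $g$ has a geodesic with at most $N$ pieces.

*Lattice points.* Here we pass from an open set on one sphere to an open cone, which must meet the lattice. Let $U$ be the relatively open set just found, for $R=1$ and the given $N$, and $C=\{\delta_rh:h\in U,\ r>0\}$. The map $h\mapsto\delta_{1/d(1,h)}h$ from $G_{k,s}\setminus\{1\}$ to the unit sphere is continuous, and $C$ is the preimage of $U$; so $C$ is open. It contains some ball $B_d(h,\epsilon)$. Since $C$ is invariant under dilations and $\delta_r$ multiplies $d$ by $r$, it contains all balls $B_d(\delta_rh,r\epsilon)$.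

Since $\Gamma_{k,s}$ is cocompact, $G_{k,s}=\Gamma_{k,s}K$ with $K$ compact; let $D=\max_{K}d(1,\cdot)$. Every $z\in G_{k,s}$ is $z=\gamma\kappa$ with $\gamma\in\Gamma_{k,s}$, $\kappa\in K$, and $d(\gamma,z)=d(1,\kappa)\le D$. Taking $z=\delta_rh$ with $r\epsilon>D$, we find $\gamma\in\Gamma_{k,s}\cap C$. Write $\gamma=\delta_{r'}h'$ with $h'\in U$. If $\gamma$ had a geodesic from $1$ with at most $N$ linear pieces, then applying $\delta_{1/r'}$ would give one for $h'$, which contradicts $h'\in U$. $\square$

For the standard free nilpotent groups $(\Gamma_{k,s},S)$, Theorems 1 and 2 together with Stoll's theorem decide every pair (rank, step) except rank $2$, step $3$, about which nothing is claimed here. Corollary 3 does not depend on that case.
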